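# The cut index and the fixed point property of arc folders

## 1. An integer attached to each side of a cut

Let $X$ be a compact metric space and let $f:X\to X$ be a map (maps are continuous throughout) with no fixed point. Suppose that $X=A\cup B$ with $A,B$ closed, and that the cut $K=A\cap B$ is an arc or a single point. We attach to each of the two sides $A$ and $B$ an integer that counts, with signs, how $f$ throws points of $K$ into that side. The whole lecture turns on this integer. Two kinds of textbook facts are needed to define it.

**(T1) Extension.** By Tietze's theorem, a map from a closed subset of a metric space into an arc or a point extends to the whole space. Hence an arc or a point $K$ in a metric space $X$ is a retract of $X$: extend $\mathrm{id}_K$.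

**(T2) The fixed point index** (Dold, *Lectures on Algebraic Topology*, VII.5–6). A Euclidean neighborhood retract (ENR) is a space homeomorphic to a subset of some $\mathbb R^N$ that is a retract of a neighborhood of itself. Compact polyhedra are ENRs, and so are arcs and points, by (T1). For an ENR $Y$, an open $V\subset Y$ and a map $\varphi:V\to Y$ whose fixed point set $\mathrm{Fix}(\varphi)$ is compact, there is an integer $I(\varphi)$ with the following properties.

* *Excision:* $I(\varphi)=I(\varphi|V')$ if $V'\subset V$ is open and contains $\mathrm{Fix}(\varphi)$. Also $I(\emptyset)=0$, so $I(\varphi)=0$ if $\varphi$ has no fixed points.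
* *Additivity:* if $\mathrm{Fix}(\varphi)$ is covered by finitely many disjoint open sets $V_l\subset V$, then $I(\varphi)=\sum_l I(\varphi|V_l)$.
* *Homotopy invariance:* $I(\varphi_0)=I(\varphi_1)$ for a homotopy $\varphi_s:V\to Y$ such that $\{(x,s):\varphi_s(x)=x\}$ is compact.
* *Constants:* $I(\varphi)=1$ if $\varphi$ is constant with value in $V$.
* *Commutativity*, needed only in this form: if $Y\subset\mathbb R^N$ is an ENR, $V\subset \mathbb R^N$ is open, $\varphi:V\to\mathbb R^N$ has $\varphi(V)\subset Y$, and $\mathrm{Fix}(\varphi)$ is compact, then $I(\varphi)=I(\varphi|:V\cap Y\to Y)$.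
* *Lefschetz–Hopf:* if $\varphi:P\to P$ is a self-map of a compact polyhedron, then $I(\varphi)=\sum_q(-1)^q\operatorname{tr}\big(\varphi_*|H_q(P;\mathbb Q)\big)$. In particular $I(\varphi)=1$ for every self-map of an arc or a point.

On the line, the index at an isolated fixed point $p$ with $\varphi'(p)\ne1$ is the sign of $1-\varphi'(p)$. At an endpoint of an interval more care is needed. Take $\varphi(x)=x^2$ on $[0,1]$, with fixed points $0$ and $1$. On $V=[0,\frac12)$ the homotopy $x\mapsto sx^2$, $0\le s\le1$, has only the fixed point $0$, since $sx^2=x$ with $x\neq0$ forces $x=1/s\ge1$. It ends at a constant with value in $V$, so the index at $0$ is $1$. The total index is $1$, so the index at $1$ is $0$.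

**Definition (cut index).** Let $f:X\to X$ have no fixed point and let $X=A\cup B$ with $K=A\cap B$ as above. Fix a retraction $r:X\to K$ (one for each $K$, once and for all) and put $h=rf|_K:K\to K$. If $x\in K$ and $f(x)\in K$, then $h(x)=f(x)\neq x$. So $\mathrm{Fix}(h)$ lies in the disjoint union of
$$K\cap f^{-1}(A\setminus K)\qquad\text{and}\qquad K\cap f^{-1}(B\setminus K).$$
Both sets are open in $K$, because $A\setminus K=X\setminus B$ and $B\setminus K=X\setminus A$ are open in $X$. Hence each of them meets the compact set $\mathrm{Fix}(h)$ in a compact set, and we may define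
$$i(K,A)=I\big(h|\,K\cap f^{-1}(A\setminus K)\big),\qquad i(K,B)=I\big(h|\,K\cap f^{-1}(B\setminus K)\big).$$
Additivity and Lefschetz–Hopf for the arc or point $K$ give
$$i(K,A)+i(K,B)=I(h)=1.\tag{1}$$

**Example (a point cut).** If $K=\{p\}$, then $h$ is the constant map, so $i(K,A)=1$ if $f(p)\in A\setminus K$ and $i(K,A)=0$ if $f(p)\in B\setminus K$. The index is an arrow at $p$, pointing into one of the two sides.

**Example (an arc cut).** The definition uses $f$ only on $K$, so we may test it on a map $f:K\to X$ with no fixed point. Let $X=[0,1]^2$, $K=\{\frac12\}\times[0,1]$, with $A$ the left half, $B$ the right half and $r(x,y)=(\frac12,y)$. Put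
$$h(y)=y-p(y),\quad p(y)=(y-\tfrac14)(y-\tfrac12)(y-\tfrac34),\qquad f(\tfrac12,y)=\big(\tfrac12+\tfrac14\cos4\pi y,\ h(y)\big).$$
Writing $u=y-\frac12$ we get $p=u^3-\frac{u}{16}$ and $p'=3u^2-\frac1{16}\le\frac{11}{16}<1$. So $h$ is increasing, with $h(0)=\frac3{32}$ and $h(1)=\frac{29}{32}$, and it maps $[0,1]$ into itself. Its fixed points are $\frac14,\frac12,\frac34$, where $1-h'=p'$ equals $\frac18,-\frac1{16},\frac18$; the indices are $1,-1,1$. At these points $\cos4\pi y$ is $-1,1,-1$. So $f$ has no fixed point on $K$, and $i(K,A)=2$, $i(K,B)=-1$. The cut index is an integer, no longer just an arrow, but (1) holds.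

## 2. Arc folders, and cuts on the interval

A *continuum* is a non-empty, compact, connected metric space. It has the *fixed point property* (fpp) if each of its self-maps has a fixed point.

**Definition (arc folder).** An arc folder is a continuum $X$ together with a map $\eta$ of $X$ onto $[0,1]$ such that each $\eta^{-1}(t)$ is an arc or a single point.

The square with a coordinate projection is an arc folder. A less tame one is the closure $\Sigma$ of the graph of $\sin(1/x)$, $0<x\le1$, with $\eta$ the first coordinate: the fiber over $0$ is the arc $\{0\}\times[-1,1]$ and all other fibers are points. This $\Sigma$ is not locally connected at the points of its bar. ENRs are locally contractible, so $\Sigma$ is not an ENR.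

The problem, whose stated source is "To appear in Topology Proceedings", http://webpages.csus.edu/mmarsh/folders4-tp.pdf, reads: *if $X$ is an arc folder and each of $\eta^{-1}([0,\frac12])$ and $\eta^{-1}([\frac12,1])$ has the fpp, does $X$ have the fpp?* The answer is yes, and the hypothesis on the halves is not needed.

**Theorem 1.** Every arc folder has the fixed point property. In particular, the answer to the question is yes.

The cut index is used as follows. Assume $f:X\to X$ has no fixed point and cut $X$ along $n-1$ fibers into $n$ thin strips. Equation (1) says that the two indices at each cut add up to $1$. The strip lemma (Lemma 5) will say that for each strip, the indices pointing *out of the strip* through its bounding fibers also add up to $1$. Summing all these indices in two ways gives $n=n-1$.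

The simplest case is $X=[0,1]$ with $\eta=\mathrm{id}$. Each cut is a point $t$, and its index is an arrow, pointing right if $f(t)>t$ and left if $f(t)<t$. By the intermediate value theorem $f(x)-x$ has constant sign, so for an inner strip $[a,b]$ the arrows at $a$ and $b$ point the same way, and exactly one of them points out. For the first strip $[0,t_1]$ the only arrow sits at $t_1$ and points right, because $f(0)>0$. Similarly the arrow of the last strip points left. So each strip has outward sum $1$, and the count $n=n-1$ is the contradiction.

The same proof gives two further statements, proved in Section 7. A *dendrite* is a locally connected continuum containing no simple closed curve; a point is allowed. A continuum is *chainable* if it is a point or if for each $\varepsilon>0$ it has a map onto $[0,1]$ whose point-preimages have diameter $<\varepsilon$. Arcs are chainable. So is $\Sigma$: let $a=1/(2\pi k+\frac\pi2)$ and $a'=1/(2\pi k-\frac\pi2)$, so that the graph falls monotonically from height $1$ to height $-1$ on $[a,a']$. Send each point with $x\le a$ to the point of equal height on that branch, and fix all points with $x\ge a$. This is continuous,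 its image is an arc, and its point-preimages have diameter at most $a'$, which is small for large $k$.

**Theorem 2.** Let $X$ be a compact metric space, $D$ a dendrite (a point is allowed), and $\eta:X\to D$ a continuous surjection such that every $\eta^{-1}(t)$ is a chainable continuum (a point is allowed). Call $t\in D$ *good* if $D\setminus\{t\}$ has exactly two components and $\eta^{-1}(t)$ is an arc or a point. If every nondegenerate arc in $D$ contains a good point, then $X$ has the fpp. In particular, if all fibers are arcs or points, then $X$ has the fpp.

For example, let $D$ be a simple triod (three arcs sharing one endpoint) and let all fibers be arcs or points. The common endpoint is not good (three components) and neither are the three free ends (one component). All other points are good.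

**Corollary 3.** For a locally connected continuum $B$ with $\dim B\le1$, the following are equivalent: (a) $B$ is a dendrite; (b) every continuum admitting a map onto $B$ all of whose fibers are arcs or points has the fpp.

## 3. Retracting the outside onto the cut

Start with the hypothesis of the question. Let $X_-,X_+$ be the two halves, $K=\eta^{-1}(\frac12)$, $r:X\to K$ a retraction, $h=rf|_K$, and suppose $f$ has no fixed point. Let $R_-:X\to X_-$ be the identity on $X_-$ and $r$ on $X_+$. If $X_-$ has the fpp, then $R_-f|_{X_-}$ has a fixed point $x$. If $f(x)\in X_-$, then $x=f(x)$, which is excluded. So $f(x)\in X_+\setminus K$ and $x=rf(x)\in K$. In the same way, the fpp of $X_+$ gives $y\in K$ with $h(y)=y$ and $f(y)\in X_-\setminus K$.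

If $K$ is a point, then $x=y$, and this is a contradiction: in that case the answer to the question is yes at once. If $K$ is an arc, the argument stops here. The map $h$ may have several fixed points, some thrown left and some thrown right, as in the arc example of Section 1. Existence of fixed points is too weak. If we could *count* and show that $i(K,X_+)=1$ and $i(K,X_-)=1$, then (1) would say $2=1$.

For tame spaces the count works at once. Let $X=S\cup R_1\cup\dots\cup R_m$ with all sets closed, the $R_i$ pairwise disjoint, and each $K_i=S\cap R_i$ an arc or a point with chosen retraction $r_i$. Suppose moreover that $S$ is a *contractible compact polyhedron* in $\mathbb R^N$. Let $R:X\to S$ be the identity on $S$ and $r_i$ on $R_i$, and put $\varphi=Rf|_S:S\to S$. By Lefschetz–Hopf, $I(\varphi)=1$. As before, a fixed point $x$ of $\varphi$ has $f(x)\in R_i\setminus K_i$ for some $i$, so the fixed points lie in the disjoint open sets $W_i=S\cap f^{-1}(R_i\setminus K_i)$, on which $\varphi=r_if$ has values in $K_i$. Let $\pi:U\to S$ be a retraction of an open neighborhood. Commutativity for $\varphi\pi:\pi^{-1}(W_i)\to\mathbb R^N$, applied with $Y=S$ and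 with $Y=K_i$, gives
$$I(\varphi|W_i)=I(\varphi\pi|\pi^{-1}(W_i))=I\big(r_if|\,K_i\cap f^{-1}(R_i\setminus K_i)\big)=i(K_i,R_i).$$
So $\sum_ii(K_i,R_i)=1$.

For an arc folder this breaks at a definite point. The set $S$ need not be an ENR (take $\Sigma$), so there is no $\pi$. We can extend $\varphi$ to a map $\hat\varphi$ of a neighborhood of $S$ into $\mathbb R^N$, but without $\pi$ we have no means to make $\hat\varphi$ carry some polyhedral neighborhood $P$ of $S$ into itself, and without that there is no Lefschetz number to compute.

The way past this has three parts.

* *A substitute for contractibility.* Every inclusion of a strip $S$ into a neighborhood of $S$ in $\mathbb R^N$ is null-homotopic there (Lemma 4).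
* *A substitute for the neighborhood retraction.* The arcs $K_i$ are retracts. Near points that are mapped into some $K_i$, the extension can be chosen to map *exactly* into $K_i\subset S$. So if every orbit in $S$ reaches this region within a bounded number of steps, then some iterate of the extension sends a whole neighborhood into $S$.
* *Control of orbits.* In a thin strip there is a function $\rho:S\to[0,1]$ that is strictly changed by $f$ whenever $f$ keeps a point in $S$. If it were always increased, an orbit could not stay in $S$ for long without meeting the sets near the $K_i$. But it is increased at some points and decreased at others, and orbits may zigzag. So we modify $f$ so that only one coherent part of the increasing (or decreasing) set is kept. A tree indexes these parts, each vertex $v$ gives a modified map $g_v$, and counting over the tree recovers $\sum_i i(K_i,R_i)$.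

## 4. Chains of thin pieces are null-homotopic in every neighborhood

We need two more textbook facts.

**(T3) Borsuk's homotopy extension theorem.** Let $P$ be closed in a compact metric space $Y$ and $O$ open in $\mathbb R^N$. A homotopy $P\times[0,1]\to O$ whose initial map extends to a map $Y\to O$ extends to a homotopy $Y\times[0,1]\to O$ starting at the given extension.

**(T4) Dimension.** For a map $\eta:X\to D$ of compact metric spaces, $\dim X\le\dim D+\sup_t\dim\eta^{-1}(t)$ (Hurewicz), and a compact metric space of dimension at most $2$ embeds in $\mathbb R^5$ (Menger–Nöbeling). Dendrites and chainable continua have dimension at most $1$, so in Theorems 1 and 2 we may regard $X\subset\mathbb R^5$.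

We write $[x,y]$ for the straight segment between points of $\mathbb R^N$.

**Lemma 4.** Let $O\subset\mathbb R^N$ be open and $S=S_1\cup\dots\cup S_n\subset O$ with $S_j$ compact, such that

(a) for $j\ge2$, $L_j:=S_j\cap(S_1\cup\dots\cup S_{j-1})$ is an arc or a point;

(b) for each $j$ there are maps $e_j:S_j\to[0,1]$ and $w_j:[0,1]\to O$ such that $[x,w_je_j(x)]\subset O$ for every $x\in S_j$.

Then the inclusion $S\to O$ is null-homotopic in $O$.

Condition (b) says that $S_j$ can be pushed along short segments onto a path. Condition (a) cannot be dropped: cover a circle $S\subset\mathbb R^2$ by two arcs $S_1,S_2$ meeting in two points, and let $O$ be an annulus around $S$. Then (b) holds with $w_j$ a parametrization of $S_j$ and $e_j=w_j^{-1}$, but $L_2$ is two points, and $S\to O$ is not null-homotopic.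

*Proof.* **Step 1: push one piece onto its intersection with the earlier ones.** The purpose is to strip off $S_j$ without disturbing $S_1\cup\dots\cup S_{j-1}$. Let $j\ge2$, let $q:S_j\to L_j$ be a retraction (T1), and write $e=e_j$, $w=w_j$. We claim that the inclusion $S_j\to O$ is homotopic in $O$, rel $L_j$, to $q$.

Define $\Lambda:S_j\times[0,3]\to O$ as follows. For $s\in[0,1]$ go linearly from $x$ to $we(x)$. For $s\in[1,2]$ put $\Lambda(x,s)=w\big((2-s)e(x)+(s-1)e(q(x))\big)$. For $s\in[2,3]$ go linearly from $we(q(x))$ to $q(x)$. All values are in $O$: in the first and third part by (b), as $x,q(x)\in S_j$, and in the second part because $w([0,1])\subset O$. So $\Lambda$ is a homotopy from the inclusion to $q$, but it moves the points of $L_j$.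

For $x\in L_j$ we have $q(x)=x$. So the third part retraces the first one backwards, $\Lambda(x,s)=\Lambda(x,3-s)$, and $\Lambda(x,\cdot)$ is constant on $[1,2]$. Hence $\Lambda(x,s)=\Lambda(x,\min(s,3-s))$ for $x\in L_j$. Put
$$\Lambda^\tau(x,s)=\Lambda\big(x,\tau\min(s,3-s)\big)\qquad(x\in L_j),$$
with $\tau$ running from $1$ to $0$. This deforms $\Lambda|L_j\times[0,3]$ to $(x,s)\mapsto x$ and keeps it fixed on $L_j\times\{0,3\}$. Now apply (T3) to $Y=S_j\times[0,3]$ and $P=S_j\times\{0,3\}\cup L_j\times[0,3]$, with the homotopy that is stationary on $S_j\times\{0,3\}$ and is $\Lambda^\tau$ on $L_j\times[0,3]$; the initial map extends to $\Lambda$. The final map on $S_j\times[0,3]$ is a homotopy in $O$ from the inclusion to $q$ that is constant on $L_j$.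

**Step 2: peel off the pieces one by one.** Let $S^{(j)}=S_1\cup\dots\cup S_j$ with inclusion $\iota_j:S^{(j)}\to O$, and let $Q_j:S^{(j)}\to S^{(j-1)}$ be the identity on $S^{(j-1)}$ and $q$ on $S_j$. These agree on $L_j=S_j\cap S^{(j-1)}$. The homotopy of Step 1, together with the stationary homotopy on $S^{(j-1)}$, shows $\iota_j\simeq\iota_{j-1}Q_j$ in $O$. Hence $\iota_n\simeq\iota_1Q_2Q_3\cdots Q_n$. Finally $\iota_1\simeq w_1e_1$ along the segments of (b), and $w_1e_1$ factors through $[0,1]$, so it is null-homotopic. $\square$

## 5. The outward indices of a strip add up to one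

**Lemma 5.** Let $X$ be compact metric and $f:X\to X$ a map without fixed points. Let $X=S\cup R_1\cup\dots\cup R_m$ ($m\ge1$), where all sets are closed, $S$ is a continuum, the $R_i$ are pairwise disjoint, and $K_i=S\cap R_i$ is an arc or a point. Assume

(i) $S\subset\mathbb R^N$, and for every open $O\supset S$ in $\mathbb R^N$ the inclusion $S\to O$ is null-homotopic in $O$;

(ii) there is a map $\rho:S\to[0,1]$ with $\rho(f(x))\ne\rho(x)$ whenever $x\in S$ and $f(x)\in S$.

Then $\sum_{i=1}^mi(K_i,R_i)=1$.

Here $i(K_i,R_i)$ refers to the decomposition of $X$ into $R_i$ and $S\cup\bigcup_{j\neq i}R_j$, which meet exactly in $K_i$. In the proof, $r_i:X\to K_i$ are the chosen retractions, $h_i=r_if|_{K_i}$, and closures of subsets of $S$ are taken in $S$.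

### 5.1 A graph that records where points go

**Step 1: sort the points of $S$ by the behavior of $f$.** The purpose is to encode "stays and goes up", "stays and goes down" and "leaves through $K_i$" in one map. Put
$$C=S\cap f^{-1}(S)=C_+\sqcup C_-,\qquad C_\pm=\{x\in C:\pm(\rho f(x)-\rho(x))>0\},\qquad D_i=S\cap f^{-1}(R_i).$$
By (ii) the function $\rho f-\rho$ has no zero on the compact set $C$, so $C_+$ and $C_-$ are compact. The $D_i$ are compact and pairwise disjoint, $S=C\cup\bigcup_iD_i$, and $D_i\cap C=\{x\in S:f(x)\in K_i\}$.

Choose $u_i:D_i\to[-1,1]$ with $u_i^{-1}(-1)=C_+\cap D_i$ and $u_i^{-1}(1)=C_-\cap D_i$. For instance, take $u_i=(d_+-d_-)/(d_++d_-)$, where $d_\pm$ is the distance to $C_\pm\cap D_i$, replaced by the constant $1$ if that set is empty.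

Let $\Gamma$ be the graph with two vertices, called $+$ and $-$, and $m$ edges $e_i\cong[-1,1]$ from $+$ (parameter $-1$) to $-$ (parameter $1$). Define $\theta:S\to\Gamma$ by $\theta(C_+)=+$, $\theta(C_-)=-$, and, for $x\in D_i$, $\theta(x)=$ the point of $e_i$ with parameter $u_i(x)$. The definitions agree on overlaps of the finite closed cover $C_+,C_-,D_1,\dots,D_m$, so $\theta$ is well defined and continuous. Moreover
$$\theta^{-1}(\pm)=C_\pm,\qquad\theta^{-1}(\mathrm{int}\,e_i)=D_i\setminus C=\{x\in S:f(x)\in R_i\setminus K_i\}.$$

**Step 2: lift to a tree.** We will want to cut at a vertex so that the different exits $i$ fall into different branches. In $\Gamma$ this is impossible for $m\ge2$, since $\Gamma\setminus\{+\}$ is connected through $-$; in the universal cover it is possible. A finite graph is an absolute neighborhood retract, so $\theta$ extends to a map into $\Gamma$ of an open neighborhood $O$ of $S$ in $\mathbb R^N$. By (i), the inclusion $S\to O$ is null-homotopic in $O$, so $\theta$ is null-homotopic in $\Gamma$. A constant map lifts to the universal covering tree $\mathcal T$ of $\Gamma$. By the homotopy lifting property, $\theta$ lifts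 to a map $\tilde\theta:S\to\mathcal T$.

For $m=1$, $\mathcal T=\Gamma$ is a single edge. For $m=2$, $\Gamma$ is a circle and $\mathcal T$ is a line whose vertices lie alternately over $+$ and $-$ and whose edges lie alternately over $e_1$ and $e_2$. In general each vertex $v$ of $\mathcal T$ has exactly one edge over each $e_i$, denoted $(v,i)$. Let $\beta_{v,i}$ be the component of $\mathcal T\setminus\{v\}$ containing the interior of $(v,i)$; these are all the components of $\mathcal T\setminus\{v\}$.

**Step 3: cut $S$ at a vertex.** For a vertex $v$ put
$$C_v=\tilde\theta^{-1}(v),\qquad O_{v,i}=\tilde\theta^{-1}(\beta_{v,i}).$$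
Then $C_v$ is closed and contained in $C_+$ or in $C_-$, the $O_{v,i}$ are open in $S$, and $S=C_v\sqcup\bigsqcup_iO_{v,i}$. Since $\beta_{v,i}\cup\{v\}$ is closed, $\overline{O_{v,i}}\setminus O_{v,i}\subset C_v$. The key fact is
$$x\in C_v\cap\overline{O_{v,i}}\ \Longrightarrow\ f(x)\in K_i.\tag{2}$$
Indeed, write $x=\lim x_k$ with $\tilde\theta(x_k)\in\beta_{v,i}$; then $\tilde\theta(x_k)\to v$. The part of $\beta_{v,i}$ near $v$ lies in the edge $(v,i)$, so eventually $\tilde\theta(x_k)\in\mathrm{int}(v,i)$ and $f(x_k)\in R_i$. Hence $f(x)\in R_i$. Also $f(x)\in S$ because $x\in C_v\subset C$. So $f(x)\in K_i$.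

It follows that the sets $\overline{O_{v,1}},\dots,\overline{O_{v,m}}$ are pairwise disjoint. A point of the open set $O_{v,i}$ is not in $\overline{O_{v,i'}}$ for $i'\ne i$. A point of $C_v$ in both closures would have $f(x)\in K_i\cap K_{i'}=\emptyset$.

### 5.2 The modified maps

**Step 4: define $g_v$ and compare its indices with those of $h_i$.** The map $g_v$ keeps $f$ on $C_v$ only, where $\rho$ moves in one direction, and sends everything else into the $K_i$. Fix $v$. Let $g=g_v:S\to S$ equal $f$ on $C_v$ (recall $f(C_v)\subset S$). On $\overline{O_{v,i}}$ let $g$ be a map $\overline{O_{v,i}}\to K_i$ extending $f|:\overline{O_{v,i}}\cap C_v\to K_i$; this makes sense by (2), and the extension exists by (T1). Since the closed sets $\overline{O_{v,i}}$ are disjoint, $g$ is well defined and continuous.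

Put $V_i=K_i\cap O_{v,i}$, which is open in $K_i$, and
$$\alpha_{v,i}=I(g|V_i:V_i\to K_i).$$
We check that this is defined and that
$$\alpha_{v,i}=I\big(h_i|\,K_i\cap O_{v,i}\big).\tag{3}$$
On the compact set $\overline{V_i}$ both $g$ and $h_i$ have values in $K_i$. On $\overline{V_i}\setminus V_i\subset C_v\cap\overline{O_{v,i}}$ we have $g=f$, and by (2) $f$ has values in $K_i$ there, so $h_i=r_if=f$ as well. Thus the linear homotopy from $g$ to $h_i$ on $\overline{V_i}$, with $K_i$ identified with $[0,1]$ (or a point), is stationary and without fixed points on $\overline{V_i}\setminus V_i$. Its fixed point set in $\overline{V_i}\times[0,1]$ is compact and lies in $V_i\times[0,1]$. Homotopy invariance gives (3).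

**A special case.** Suppose $C_-=\emptyset$. Then $\theta(S)$ lies in the contractible set $\Gamma\setminus\{-\}$. The components of the preimage of this set in $\mathcal T$ are the open stars of the vertices over $+$. As $S$ is connected, $\tilde\theta(S)$ lies in one such star, say that of $v$. Then $O_{v,i}=\theta^{-1}(\mathrm{int}\,e_i)=\{x\in S:f(x)\in R_i\setminus K_i\}$, and (3) reads $\alpha_{v,i}=i(K_i,R_i)$. So in this case Lemma 5 says $\sum_i\alpha_{v,i}=1$. In general we first prove this equation for *every* vertex and then count over the tree.

### 5.3 A neighborhood that is absorbed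

**Claim.** For every vertex $v$ of $\mathcal T$,
$$\sum_{i=1}^m\alpha_{v,i}=1.\tag{4}$$

Fix $v$ and $g=g_v$. The proof takes Steps 5–8.

**Step 5: extend $g$ so that a region near the exits goes exactly into $S$.** If $v$ lies over $-$, replace $\rho$ by $1-\rho$ in the proof of the Claim. Then $\rho g>\rho$ on the compact set $C_v$, so there is $\mu>0$ with $\rho g\ge\rho+3\mu$ on $C_v$ (any $\mu>0$ if $C_v=\emptyset$). Let
$$B=\{x\in S:\rho g(x)>\rho(x)+2\mu\},$$
an open subset of $S$ containing $C_v$. As $\overline{O_{v,i}}\setminus O_{v,i}\subset C_v\subset B$, the set
$$F_i:=(S\setminus B)\cap O_{v,i}=(S\setminus B)\cap\overline{O_{v,i}}$$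
is compact, and $F_1,\dots,F_m$ cover $S\setminus B$. The $F_i$ are disjoint, and $F_i$ is disjoint from the compact set $S\setminus O_{v,i}$. So, taking small closed neighborhoods (and $M_i=\emptyset$ if $F_i=\emptyset$), we find pairwise disjoint compact sets $M_i\subset\mathbb R^N$ with
$$F_i\subset\mathrm{int}\,M_i,\qquad M_i\cap S\subset O_{v,i}.$$
Let $M=\bigcup_iM_i$. Since the $M_i$ are disjoint and compact, $\mathrm{int}\,M=\bigsqcup_i\mathrm{int}\,M_i$; and $S\setminus B\subset\mathrm{int}\,M$.

Since $g(M_i\cap S)\subset K_i$, (T1) extends $g|M_i\cap S$ to a map $M_i\to K_i$. Together with $g$ this is a map on the closed set $S\cup M$, and by Tietze it extends to $\hat g:\mathbb R^N\to\mathbb R^N$. So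
$$\hat g|_S=g,\qquad\hat g(M_i)\subset K_i\subset S.$$

**Step 6: a whole neighborhood of $S$ lands in $S$ after boundedly many iterations.** Choose an integer $k\ge1$ with $2\mu k>1$. Let $x\in S$. If none of $x,g(x),\dots,g^{k-1}(x)$ were in $\mathrm{int}\,M$, they would all be in $B$, and $\rho(g^k(x))>\rho(x)+2\mu k>1$, which is impossible. Hence
$$S\subset W:=\bigcup_{j=0}^k\hat g^{-j}(\mathrm{int}\,M),$$
and $W$ is open in $\mathbb R^N$. Let $x\in W$ with $\hat g^j(x)\in\mathrm{int}\,M$, $0\le j\le k$. If $j\ge1$, then $\hat g(x)\in\hat g^{-(j-1)}(\mathrm{int}\,M)\subset W$. If $j=0$, then $\hat g(x)\in S\subset W$. So $\hat g(W)\subset W$. Moreover $\hat g^{j+1}(x)\in S$, and $\hat g(S)=g(S)\subset S$; hence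
$$\hat g^{k+1}(W)\subset S.$$

**Step 7: a polyhedron mapped into its own interior.** We need a compact polyhedron $P\supset S$ to which Lefschetz–Hopf applies. Let $d_S(x)=\mathrm{dist}(x,S)$ and
$$L:W\to[0,\infty),\qquad L(x)=\max_{0\le j\le k}2^jd_S(\hat g^j(x)).$$
Then $L$ is continuous, $L=0$ on $S$ and $L\ge d_S$. The weights $2^j$ make $\hat g$ contract $L$: since $d_S(\hat g^{k+1}(x))=0$,
$$L(\hat g(x))=\max_{1\le j\le k+1}2^{j-1}d_S(\hat g^j(x))=\max_{1\le j\le k}2^{j-1}d_S(\hat g^j(x))\le\tfrac12L(x).$$
Choose $\delta>0$ with $\{d_S\le\delta\}\subset W$. The set $\{L\le\delta/2\}$ is closed in $W$ and contained in the compact set $\{d_S\le\delta\}\subset W$, so it is compact. The set $\{L<\delta\}$ is open in $\mathbb R^N$. Hence a finite union $P$ of small cubes of a grid satisfies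
$$S\subset\{L\le\delta/2\}\subset\mathrm{int}\,P\subset P\subset\{L<\delta\}.$$
Then $\hat g(P)\subset\{L\le\delta/2\}\subset\mathrm{int}\,P$ and $\hat g^{k+1}(P)\subset S$.

By (i), the inclusion $S\to\mathrm{int}\,P$ is null-homotopic in $\mathrm{int}\,P$. The map $(\hat g|_P)^{k+1}:P\to P$ factors through this inclusion, so it is null-homotopic and induces $0$ on reduced homology $\tilde H_*(P;\mathbb Q)$. Thus $(\hat g|_P)_*$ is nilpotent on $\tilde H_*(P;\mathbb Q)$ and has trace $0$ there in every degree. Passing from $\tilde H_0$ to $H_0$ adds a quotient $\mathbb Q$ on which the map is the identity. So the alternating sum of traces on $H_*(P;\mathbb Q)$ is $1$, and Lefschetz–Hopf gives $I(\hat g|_P:P\to P)=1$. All fixed points of $\hat g|_P$ lie in $\mathrm{int}\,P$. By excision, and by commutativity with $V=\mathrm{int}\,P$ and $Y=P$,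
$$I(\hat g|\,\mathrm{int}\,P:\mathrm{int}\,P\to\mathbb R^N)=1.$$

**Step 8: the fixed points sit on the arcs $K_i$.** It remains to identify this index with $\sum_i\alpha_{v,i}$. Let $x\in P$ with $\hat g(x)=x$. Then $x=\hat g^{k+1}(x)\in S$. Also $x\in\mathrm{int}\,M$, since otherwise $x\in B$ and $\rho(x)=\rho(g(x))>\rho(x)$. Conversely, a fixed point of $\hat g$ in $M_i$ lies in $\hat g(M_i)\subset K_i\subset S\subset\mathrm{int}\,P$, hence by what we just saw in $\mathrm{int}\,M$, hence in $\mathrm{int}\,M_i$. So the fixed points of $\hat g$ in $\mathrm{int}\,M_i$ are all those in $M_i$. They form a compact set inside $\mathrm{int}\,P$, and these sets exhaust the fixed points in $P$. Additivity and excision give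
$$1=\sum_iI(\hat g|\,\mathrm{int}\,M_i).$$
As $\hat g(\mathrm{int}\,M_i)\subset K_i$, commutativity with $Y=K_i$ gives $I(\hat g|\,\mathrm{int}\,M_i)=I\big(g|:K_i\cap\mathrm{int}\,M_i\to K_i\big)$. Here $K_i\cap\mathrm{int}\,M_i\subset K_i\cap O_{v,i}=V_i$. A fixed point of $g|V_i$ is a fixed point of $\hat g$ in $S\subset P$, so it lies in some $\mathrm{int}\,M_{i'}$. Then it lies in $O_{v,i}\cap O_{v,i'}$, so $i'=i$. By excision the last index is $\alpha_{v,i}$. This proves the Claim.

### 5.4 Counting over the tree

**Step 9: distribute the fixed points of $h_i$ over regions of $\mathcal T$.** The numbers $\alpha_{v,i}$ for different $v$ are indices of the *same* map $h_i$ on different sets, and we want a common refinement of those sets. Fix $i$. The *$i$-regions* are the open edges of $\mathcal T$ over $e_i$, and the components of $\mathcal T$ minus all open edges over $e_i$. They partition $\mathcal T$, and those of the second kind are closed subtrees. For $m=2$, for example, the $1$-regions of the line $\mathcal T$ are the open edges over $e_1$ and the closed edges over $e_2$.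

The compact set $\tilde\theta(S)$ lies in a finite subcomplex of $\mathcal T$, hence in a finite subtree $\mathcal T_0$ (a subcomplex). Let $\mathcal V\ne\emptyset$ be its vertex set, $n_0=|\mathcal V|$, and $\mathcal E_i$ the set of its edges over $e_i$, so $\sum_i|\mathcal E_i|=n_0-1$. Only finitely many $i$-regions meet $\mathcal T_0$. Such a region is an open edge of $\mathcal T_0$, or else it contains a vertex of $\mathcal T_0$: if it contains a non-vertex point of $\mathcal T_0$, that point lies on an edge of $\mathcal T_0$ over some $e_j$ with $j\neq i$, and the whole closed edge belongs to the region.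

Let $\Phi_i=\mathrm{Fix}(h_i)\subset K_i\subset S$, a compact set. As in the definition of the cut index, $f(\Phi_i)\cap K_i=\emptyset$. *For every $i$-region $A$, the set $\Phi_i\cap\tilde\theta^{-1}(A)$ is compact.* This is clear if $A$ is closed. Let $A=\mathrm{int}\,\tilde e$, and suppose $x_k\to x$ with $x_k\in\Phi_i$, $\tilde\theta(x_k)\in A$ and $\tilde\theta(x)\notin A$. Then $\tilde\theta(x)$ is a vertex, so $x\in C$ and $f(x)\in S$. Also $f(x_k)\in R_i$ gives $f(x)\in R_i$. So $f(x)\in K_i$, which is impossible for $x\in\Phi_i$.

So $\Phi_i$ is a finite disjoint union of the compact sets $\Phi_i\cap\tilde\theta^{-1}(A)$. Let $\nu_i(A)$ be the index of $h_i$ on an open neighborhood in $K_i$ of $\Phi_i\cap\tilde\theta^{-1}(A)$ so small that it contains no other points of $\Phi_i$; by excision the choice does not matter. It is $0$ if $A$ misses $\mathcal T_0$. By additivity,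
$$\sum_A\nu_i(A)=I(h_i)=1,\qquad\sum_{A\text{ open edge over }e_i}\nu_i(A)=I\big(h_i|\,K_i\cap\theta^{-1}(\mathrm{int}\,e_i)\big)=i(K_i,R_i),\tag{5}$$
the last equality because $K_i\cap\theta^{-1}(\mathrm{int}\,e_i)=K_i\cap f^{-1}(R_i\setminus K_i)$.

**Step 10: express $\alpha_{v,i}$ through the $\nu_i(A)$.** We show that each $\beta_{v,i}$ is a union of $i$-regions. An $i$-region not containing $v$ is a connected subset of $\mathcal T\setminus\{v\}$, so it lies in $\beta_{v,i}$ or misses it. An $i$-region containing $v$ is a subtree missing the open edge $(v,i)$. The arc from $v$ to any point of $\beta_{v,i}$ starts along $(v,i)$, so this region misses $\beta_{v,i}$. Hence, by (3) and additivity,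
$$\alpha_{v,i}=\sum_{A\subset\beta_{v,i}}\nu_i(A).\tag{6}$$

**Step 11: count the vertices that see a given region.** For an $i$-region $A$ meeting $\mathcal T_0$ put $N_i(A)=\#\{v\in\mathcal V:A\subset\beta_{v,i}\}$. Pick $y\in A\cap\mathcal T_0$. By Step 10, for $v\in\mathcal V$ we have $A\subset\beta_{v,i}$ if and only if $y\in\beta_{v,i}$, that is, $y\ne v$ and the arc from $v$ to $y$ starts along $(v,i)$. This arc lies in the subtree $\mathcal T_0$, so then $(v,i)\in\mathcal E_i$. Thus $N_i(A)$ is the number of pairs consisting of an edge $\tilde e\in\mathcal E_i$ and an endpoint $v$ of $\tilde e$ such that $y\neq v$ and the arc from $v$ to $y$ starts along $\tilde e$. For a given $\tilde e\in\mathcal E_i$: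

* if $A=\mathrm{int}\,\tilde e$, both endpoints are counted;
* if $A\ne\mathrm{int}\,\tilde e$, then $y\notin\mathrm{int}\,\tilde e$, and $y$ lies in exactly one of the two components of $\mathcal T\setminus\mathrm{int}\,\tilde e$. The endpoint in the other component is counted, since the arc must cross $\tilde e$. The endpoint in the component of $y$ is not.

Hence $N_i(A)=|\mathcal E_i|+1$ if $A$ is an open edge over $e_i$, and $N_i(A)=|\mathcal E_i|$ otherwise.

**Step 12: sum the Claim over $\mathcal V$.** By (4), (6), Step 11 and (5),
$$n_0=\sum_{v\in\mathcal V}\sum_i\alpha_{v,i}=\sum_i\sum_A\nu_i(A)N_i(A)=\sum_i\big(|\mathcal E_i|+i(K_i,R_i)\big)=n_0-1+\sum_ii(K_i,R_i).$$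
So $\sum_ii(K_i,R_i)=1$. $\square$

The count is easy to see for $m=1$ and $\mathcal T_0=\mathcal T=\Gamma$, one edge with interior $E$. The regions are $E$, $\{+\}$, $\{-\}$, and $\beta_{+,1}=E\cup\{-\}$, $\beta_{-,1}=E\cup\{+\}$. The Claim at the two vertices says $\nu(E)+\nu(-)=1$ and $\nu(E)+\nu(+)=1$. Adding, and using $\nu(E)+\nu(+)+\nu(-)=1$, we get $\nu(E)+1=2$, so $i(K_1,R_1)=\nu(E)=1$.

## 6. Proof of Theorem 1: $n$ strips and $n-1$ cuts

Let $\eta:X\to[0,1]$ be an arc folder, $K_t=\eta^{-1}(t)$, and regard $X\subset\mathbb R^5$ by (T4), with $d$ the Euclidean distance. Two elementary facts will be used.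

* *Preimages of closed intervals $J$ (points allowed) are continua.* If $\eta^{-1}(J)$ were a union of disjoint non-empty closed sets $P,Q$, each fiber over $J$, being connected, would lie in one of them. Then $J$ would be the union of the disjoint non-empty closed sets $\eta(P),\eta(Q)$, contradicting connectedness.
* *If $K_t\subset U$ with $U$ open in $X$, then $\eta^{-1}(G)\subset U$ for some neighborhood $G$ of $t$.* Take $G$ to be the complement of the compact set $\eta(X\setminus U)$.

Suppose $f:X\to X$ has no fixed point, and let $\varepsilon=\min_xd(x,f(x))>0$.

**Step A: the function $\rho$ on thin strips.** This gives condition (ii) of Lemma 5. Fix $t$ and let $\rho_t:X\to[0,1]$ extend an embedding $K_t\to[0,1]$. The set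
$$\{(x,y)\in X^2:\rho_t(x)=\rho_t(y),\ d(x,y)\ge\varepsilon\}$$
is compact and misses $K_t\times K_t$, because $\rho_t$ is injective on $K_t$. So its image under $\eta\times\eta$ is compact and misses $(t,t)$. Hence there is a neighborhood $G_t$ of $t$ such that $x,y\in\eta^{-1}(G_t)$ and $\rho_t(x)=\rho_t(y)$ imply $d(x,y)<\varepsilon$. Since $d(x,f(x))\ge\varepsilon$, we get $\rho_t(f(x))\ne\rho_t(x)$ whenever $x,f(x)\in\eta^{-1}(G_t)$.

**Step B: strips are null-homotopic in their neighborhoods.** This gives condition (i). Let $S=\eta^{-1}([a,b])\subset O$ with $O$ open in $\mathbb R^5$. For $t\in[a,b]$ let $w_t:[0,1]\to K_t$ be a homeomorphism (constant if $K_t$ is a point), and let $e_t:X\to[0,1]$ extend $w_t^{-1}$ (constant if $K_t$ is a point). The set of $x\in X$ with $[x,w_te_t(x)]\subset O$ is open in $X$ and contains $K_t$, because $w_te_t(x)=x$ for $x\in K_t$. So it contains $\eta^{-1}$ of a neighborhood of $t$. By compactness there is a partition $a=s_0<\dots<s_l=b$ (a single piece if $a=b$) such that each $S_j=\eta^{-1}([s_{j-1},s_j])$ lies over one of these neighborhoods. Then (b) of Lemma 4 holds. Condition (a) holds because $S_j\cap(S_1\cup\dots\cup S_{j-1})=K_{s_{j-1}}$.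 So $S\to O$ is null-homotopic in $O$.

**Step C: count.** By Step A and Lebesgue's lemma choose $0=t_0<t_1<\dots<t_n=1$ with $n\ge2$ such that each $[t_{j-1},t_j]$ lies in some $G_t$. Apply Lemma 5 to the strip $S=\eta^{-1}([t_{j-1},t_j])$, for $j=1,\dots,n$, with $\rho=\rho_t|S$. The pairs $(K_i,R_i)$ are $\big(K_{t_{j-1}},\eta^{-1}([0,t_{j-1}])\big)$ if $j\ge2$ and $\big(K_{t_j},\eta^{-1}([t_j,1])\big)$ if $j\le n-1$; there is at least one, since $n\ge2$. Now sum the $n$ resulting equations. The cut $K_{t_j}$, $1\le j\le n-1$, appears for strip $j$ and for strip $j+1$, and contributes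
$$i\big(K_{t_j},\eta^{-1}([t_j,1])\big)+i\big(K_{t_j},\eta^{-1}([0,t_j])\big)=1$$
by (1). So the left side is $n-1$ and the right side is $n$, a contradiction. Hence $f$ has a fixed point. $\blacksquare$

In particular, the halves in the question automatically have the fpp: each nondegenerate $\eta^{-1}([a,b])$ with $a<b$ is itself an arc folder after rescaling $[a,b]$.

## 7. Folding over a dendrite

We use the following standard facts about a dendrite $D$. Two distinct points are joined by a unique arc. Subcontinua are dendrites. Components of open sets are open, and connected open sets are arcwise connected. If $T\subset D$ is a subcontinuum, the first-point retraction $r:D\to T$ sends $x\notin T$ to the first point of $T$ on an arc from $x$ to $T$. From uniqueness of arcs: *if an arc from $p$ to $q$ passes through $t\ne p,q$, then $p$ and $q$ lie in different components of $D\setminus\{t\}$*, since otherwise an arc inside that component would join them without meeting $t$.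

### 7.1 Pieces of a dendrite

Let $D,\eta$ be as in Theorem 2. If $z$ is good and $U',U''$ are the components of $D\setminus\{z\}$, then $D'=U'\cup\{z\}$ and $D''=U''\cup\{z\}$ are the closures of $U',U''$. They are nondegenerate dendrites with $D=D'\cup D''$ and $D'\cap D''=\{z\}$, and we call them the *sides* of $z$. For a finite set $Z$ of good points, the *pieces* of $(D,Z)$ are the closures of the components of $D\setminus Z$.

**Lemma 6.** (a) If $z\ne t$ are good for $D$ and $t\in D'$, a side of $z$, then $D'\setminus\{t\}$ has exactly two components.

(b) Let $Z$ be a finite set of good points. There are exactly $|Z|+1$ pieces. Each is a dendrite, and their union is $D$. Every $z\in Z$ lies in exactly two pieces, one in each side of $z$. The pieces can be listed so that each one after the first meets the union of its predecessors in exactly one point, which belongs to $Z$.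

(c) Let $Y$ be a piece of $(D,Z)$ and $Z\cap Y=\{z_1,\dots,z_m\}$. Then $Y$ lies in one side of each $z_i$; let $E_i$ be the other side. Then $D=Y\cup E_1\cup\dots\cup E_m$, the $E_i$ are pairwise disjoint, and $E_i\cap Y=\{z_i\}$.

(d) If $Y$ is a piece, then $\eta|:\eta^{-1}(Y)\to Y$ again satisfies the hypotheses of Theorem 2.

(e) For every $\lambda>0$ there is a finite set $Z$ of good points such that every piece has diameter $<\lambda$.

*Proof.* **Part (a): goodness survives cutting.** Let $U$ be the component of $D\setminus\{t\}$ not containing $z$, and $U_z$ the other one. Then $U\cup\{t\}$ is connected, misses $z$ and contains $t\in D'\setminus\{z\}$, so $U\subset D'$. The set $D''$ is connected, misses $t$ and contains $z$, so $D''\subset U_z$. The map $D\to D'$ that is the identity on $D'$ and sends $D''$ to $z$ is continuous and maps $U_z$ onto $U_z\cap D'$, so $U_z\cap D'\ni z$ is connected. Hence $D'\setminus\{t\}=U\sqcup(U_z\cap D')$ is a union of two non-empty connected sets that are open in it, and these are its two components.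

**Part (b): induction on $|Z|$.** The purpose is to order the pieces for Lemma 4 and to count them. In this part only the number of components matters: we use that each point of $Z$ has a complement with exactly two components, a property that passes to sides by (a). We prove (b) with the addition that the list may start with any prescribed piece. If $Z=\emptyset$, the only piece is $D$.

In general, the components of $D\setminus Z$ are open and relatively closed in $D\setminus Z$, so taking closures adds only points of $Z$. Hence a point outside $Z$ lies in exactly one piece. Pick any $z\in Z$, with sides $D',D''$, and put $Z'=Z\cap D'\setminus\{z\}$, $Z''=Z\cap D''\setminus\{z\}$. The components of $D\setminus Z$ are those of $D'\setminus(Z'\cup\{z\})$ and those of $D''\setminus(Z''\cup\{z\})$. We compare the former with the components of $D'\setminus Z'$. Let $U$ be the component of $D'\setminus Z'$ that contains $z$. Two points of $U\setminus\{z\}$ are joined by an arc in $U$, and also by an arc in the connected open set $D'\setminus\{z\}$. These are the same arc, so it misses $z$. Hence $U\setminus\{z\}$ is connected. It has the same closure as $U$, since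 $z$ is not isolated in the set $U$, which is open in the nondegenerate continuum $D'$. So the pieces of $(D,Z)$ are the pieces of $(D',Z')$ together with the pieces of $(D'',Z'')$.

By induction their number is $|Z'|+1+|Z''|+1=|Z|+1$, they are dendrites, and their union is $D$. As $z\notin Z'$, exactly one piece of $(D',Z')$ contains $z$, and likewise for $D''$. Since $z\in Z$ was arbitrary, every point of $Z$ lies in exactly two pieces, one in each of its sides.

For the list, let the prescribed first piece be in $D'$ (otherwise exchange the names). List the pieces of $(D',Z')$ starting with it, and then the pieces of $(D'',Z'')$ starting with the one containing $z$. The first piece in $D''$ meets the earlier ones, whose union is $D'$, in $D'\cap D''=\{z\}$. A later piece $Y\subset D''$ does not contain $z$, so it misses $D'$. It meets its predecessors in $D''$ in exactly one point of $Z''$.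

**Part (c): what lies outside a piece.** Let $Y=\overline U$ with $U$ a component of $D\setminus Z$. The connected set $U$ misses $z_i$, so it lies in one component of $D\setminus\{z_i\}$, and $Y$ lies in the corresponding side. Thus $E_i$ is defined and $E_i\cap Y=\{z_i\}$. For $i\ne j$ we have $z_j\in Y\setminus\{z_i\}$, so $z_j\notin E_i$. The connected set $E_i$ misses $z_j$ and contains $z_i\in Y\setminus\{z_j\}$, so it lies in the component of $D\setminus\{z_j\}$ on the side of $Y$. Hence $E_i\cap E_j=\emptyset$.

Let $p\notin Y$, and let $s$ be the first point of $Y$ on an arc from $p$ to a point of $Y$. Then $s\notin U$, since $U$ is open and contained in $Y$. So $s\in Y\setminus U\subset Z$, say $s=z_i$. For $y\in U$, the arc from $p$ to $z_i$ followed by the arc from $z_i$ to $y$ in $Y$ is an arc, because the first one meets $Y$ only in $z_i$. It passes through $z_i$, so $p$ and $y$ are in different components of $D\setminus\{z_i\}$, and $p\in E_i$.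

**Part (d): pieces inherit the hypotheses.** By the induction in (b), $Y$ arises from $D$ by passing to a side at most $|Z|$ times, each time at a point of $Z$. By (a), applied repeatedly, every good point $t\in Y\setminus Z$ of $D$ has the property that $Y\setminus\{t\}$ has exactly two components; its fiber has not changed. A nondegenerate arc in $Y$ has infinitely many disjoint nondegenerate subarcs, each containing a good point of $D$. So it contains a good point of $D$ outside $Z$, which is good for $Y$.

**Part (e): small pieces.** By Nadler, *Continuum Theory*, Thm. 10.27, there is a finite tree or point $T\subset D$ whose first-point retraction $r:D\to T$ satisfies $d(r(x),x)<\lambda/4$. If $T$ is a point, $D$ has diameter $<\lambda$ and we take $Z=\emptyset$. Otherwise divide each edge of $T$ into finitely many arcs of diameter $<\lambda/16$, and choose a good point in the interior of each. Let $Z$ be the set of these points. Consecutive points of $Z$ on an edge are joined by a subarc of diameter $<\lambda/8$, and the same holds for a vertex and the nearest point of $Z$ on each of its edges. A component of $T\setminus Z$ lies in one such subarc or in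 a union of such subarcs with a common vertex. So it has diameter $<\lambda/4$.

For $z\in Z$ we have $r^{-1}(z)=\{z\}$. Indeed, suppose $x\ne z$ and $r(x)=z$. For every $p\in T\setminus\{z\}$, the arc from $x$ to $z$ meets $T$ only in $z$. Together with the arc from $z$ to $p$ in $T$ it forms an arc from $x$ to $p$ through $z$. So the component of $D\setminus\{z\}$ containing $x$ misses $T$. But $z$ is interior to an edge of $T$, so two points of $T$ on different sides of $z$ lie in different components of $D\setminus\{z\}$. That makes at least three components, and $z$ would not be good.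

Hence $r$ maps $D\setminus Z$ into $T\setminus Z$, and each component of $D\setminus Z$ into one component of $T\setminus Z$. Its diameter, and that of its closure, is at most $\frac34\lambda<\lambda$. $\square$

### 7.2 Proof of Theorem 2

Regard $X\subset\mathbb R^5$ by (T4), with Euclidean distance $d$. As in Section 6, preimages of subcontinua of $D$ are continua, and an open set containing $\eta^{-1}(t)$ contains $\eta^{-1}$ of a neighborhood of $t$. Suppose $f:X\to X$ has no fixed point and let $\varepsilon=\min_xd(x,f(x))>0$.

**Step A′: the function $\rho$.** For $t\in D$ let $\rho_t:X\to[0,1]$ extend a map $\eta^{-1}(t)\to[0,1]$ with point-preimages of diameter $<\varepsilon$, which exists by chainability. The compact set $\{(x,y):\rho_t(x)=\rho_t(y),\ d(x,y)\ge\varepsilon\}$ again misses $\eta^{-1}(t)\times\eta^{-1}(t)$. As in Step A we get a neighborhood $G_t$ of $t$ with $\rho_tf(x)\ne\rho_t(x)$ whenever $x,f(x)\in\eta^{-1}(G_t)$.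

**Step B′: condition (i) of Lemma 5.** Let $Y$ be $D$ or a piece of $(D,Z)$ for some finite set $Z$ of good points, and let $S=\eta^{-1}(Y)\subset O$ with $O$ open in $\mathbb R^5$. We show that $S\to O$ is null-homotopic in $O$. A fiber is no longer an arc, so the path $w$ cannot run inside it. We let $w$ run close to it instead.

Let $t\in Y$, $K=\eta^{-1}(t)$, and choose a finite $\delta>0$ such that all points at distance $<\delta$ from $K$ lie in $O$. If $K$ is a point, take $w$ constant with value in $K$ and $e$ constant. If $K$ is nondegenerate, take a surjective map $e:K\to[0,1]$ with point-preimages of diameter $<\delta/4$. By compactness there is $\kappa>0$ with $|x-y|<\delta/3$ whenever $x,y\in K$ and $|e(x)-e(y)|<\kappa$. Choose an integer $q>2/\kappa$ and points $x_j\in K$ with $e(x_j)=j/q$, $0\le j\le q$, and let $w:[0,1]\to\mathbb R^5$ be piecewise linear with $w(j/q)=x_j$. If $e(x)\in[j/q,(j+1)/q]$, then $x_j$ and $x_{j+1}$ are within $\delta/3$ of $x$, so $|we(x)-x|<\delta$. As $e$ is onto, every point of $w([0,1])$ is within $\delta$ of $K$, so $w([0,1])\subset O$. Also $[x,we(x)]\subset O$ for $x\in K$.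

In both cases extend $e$ over $X$. The set of $x$ with $[x,we(x)]\subset O$ is open and contains $K$, so it contains $\eta^{-1}$ of a neighborhood of $t$. By Lemma 6(d) we may apply Lemma 6(e) to $Y$: there is a finite set of good points of $Y$ whose pieces $Y_1,\dots,Y_l$ are so small that each lies in one of these neighborhoods. List them as in Lemma 6(b). The sets $S_j=\eta^{-1}(Y_j)$ satisfy (b) of Lemma 4. They satisfy (a), because $Y_j$ meets $Y_1\cup\dots\cup Y_{j-1}$ in one good point, whose fiber is an arc or a point. So $S\to O$ is null-homotopic in $O$.

**Step C′: count.** By Lemma 6(e) and Lebesgue's lemma choose a finite set $Z$ of good points such that every piece lies in some $G_t$.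

If $Z=\emptyset$, then $D\subset G_t$ for some $t$, and $\rho_tf\ne\rho_t$ on all of $X$. Since $X$ is connected, $\rho_tf-\rho_t$ has constant sign. It is $\le0$ at a maximum point of $\rho_t$ and $\ge0$ at a minimum point, a contradiction.

Let $Z\ne\emptyset$ and $n=|Z|+1$. Each of the $n$ pieces $Y$ contains some point of $Z$, because $D$ is connected: by Lemma 6(c), $Z\cap Y=\emptyset$ would give $D=Y$. So Lemma 5 applies with $S=\eta^{-1}(Y)$, $R_i=\eta^{-1}(E_i)$, $K_i=\eta^{-1}(z_i)$ and $m\ge1$: the decomposition is Lemma 6(c), condition (i) is Step B′, and (ii) is Step A′. Sum the $n$ equations. By Lemma 6(b), each $z\in Z$ lies in exactly two pieces, one in each side of $z$. It contributes the indices of $\eta^{-1}(z)$ towards the preimages of its two sides, and these add up to $1$ by (1). So $n=|Z|=n-1$, a contradiction. Hence $f$ has a fixed point.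

**Step D′: all fibers arcs or points.** A dendrite has only countably many branch points, that is, points whose complement has at least three components (Nadler, Thm. 10.23). An interior point of an arc in $D$ separates the endpoints of that arc, so its complement has at least two components. Hence every nondegenerate arc contains points whose complement has exactly two components. If all fibers are arcs or points, these points are good. $\blacksquare$

### 7.3 Proof of Corollary 3

**From (a) to (b).** This is the last sentence of Theorem 2 with $D=B$.

**From (b) to (a).** The fibers of $\mathrm{id}_B$ are points, so by (b) $B$ has the fpp. Suppose $B$ is not a dendrite. Being a locally connected continuum, it contains a simple closed curve $\Sigma_0\cong S^1$. As $\dim B\le1$, the identity of $\Sigma_0$ extends to a retraction $B\to\Sigma_0$ (Hurewicz–Wallman, *Dimension Theory*, Thm. VI.4: if $\dim B\le n$, every map from a closed subset of $B$ to $S^n$ extends over $B$). Compose it with a fixed-point-free rotation $a$ of $\Sigma_0$. A fixed point $x$ of the resulting map $B\to\Sigma_0\subset B$ would lie in $\Sigma_0$, where the retraction is the identity,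 so $a(x)=x$. This is impossible. So the composite has no fixed point, contradicting the fpp of $B$. $\blacksquare$
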